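\title{Perfect Factors over Arbitrary Alphabets}

\begin{abstract}
An $(n,c,v)$-Perfect Factor is a set of $c^v/n$ cyclic sequences of length $n$ over an alphabet of size $c$ in which every $v$-tuple occurs exactly once. We prove the conjecture that such a set exists whenever $n\mid c^v$ and $v<n\le c^v$. The alphabet is built as a product, one factor at a time, and each new factor uses the position along the cycles already built as a clock. Affine recurrences over prime fields make the clock longer until its length is at least $v$, and from then on an odometer construction gives every admissible length. The same argument classifies Perfect Multi-factors. The only input beyond textbook facts is Paterson's theorem for alphabets of prime power size.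
\end{abstract}

\section{Introduction}

Let $c\ge2$ and fix an alphabet of size $c$. A \emph{$c$-ary cycle of period $n$} is a sequence $(a_0,\dots,a_{n-1})$ of symbols with indices read modulo $n$. A $v$-tuple $(t_0,\dots,t_{v-1})$ \emph{occurs at position $i$} of the cycle if $a_{i+j}=t_j$ for $0\le j\le v-1$.

\begin{definition}
An \emph{$(n,c,v)$-Perfect Factor}, or $(n,c,v)$-PF, is a set of $c^v/n$ $c$-ary cycles of period $n$ such that every $c$-ary $v$-tuple occurs in one of them.
\end{definition}

The cycles offer $c^v$ positions in all, so each $v$-tuple occurs exactly once: reading $v$ consecutive symbols determines both the cycle and the position. For example, $(0\,0\,1)$, $(1\,1\,2)$, $(2\,2\,0)$ form a $(3,3,2)$-PF. Regard each $v$-tuple as an edge from its first $v-1$ symbols to its last $v-1$ symbols. A Perfect Factor then partitions the edges of this de Bruijn graph into closed trails of length $n$, and a $(c^v,c,v)$-PF, which is a de Bruijn sequence of span $v$, is an Eulerian circuit.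

For which parameters does a Perfect Factor exist? The definition requires $n\mid c^v$, and apart from the trivial case $n=v=1$ one must have $v<n\le c^v$ \cite[Lemma~1.3]{CPF}; the short argument is given after Theorem~\ref{thm:PMF} in a more general form. No other obstruction shows up in the simplest cases: for $v=1$ one cuts the alphabet into blocks of size $n$, and for $n=c^v$ one uses Euler's theorem on closed trails. The two conditions are sufficient when $c=2$ (Etzion) and, more generally, when $c$ is a prime power.

\begin{theorem}[Paterson \cite{Paterson}]\label{thm:Paterson}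
Let $q$ be a prime power. If $n\mid q^v$ and $v<n\le q^v$, then an $(n,q,v)$-PF exists.
\end{theorem}

It is conjectured in \cite[Conjecture~1.4]{CPF} that the conditions are sufficient for every $c$. We prove this.

\begin{theorem}\label{thm:PF}
Let $c\ge2$ and $n,v\ge1$ with $n\mid c^v$ and $v<n\le c^v$. Then an $(n,c,v)$-Perfect Factor exists.
\end{theorem}

The first thing to try is a product. Take an $(n_1,c_1,v)$-PF and an $(n_2,c_2,v)$-PF with $\gcd(n_1,n_2)=1$. Write a cycle of the first, repeated $n_2$ times, above a cycle of the second, repeated $n_1$ times, and read the columns as symbols. By the Chinese remainder theorem every pair of positions meets once, so these two-row cycles form an $(n_1n_2,c_1c_2,v)$-PF. Write $p^E\,\|\,n$ when $p^E\mid n$ and $p^{E+1}\nmid n$. With Theorem~\ref{thm:Paterson}, the product settles the case in which every prime $p\mid c$ has $p^E>v$, where $p^E\,\|\,n$. When $p^E\le v$ and $v\geq 2$, the factor of period $p^E$ does not exist.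

The product asks too much of the bottom row. Whoever has read $v$ symbols of the top row knows the position modulo $n_1$. So the bottom rows need only contain every $v$-tuple once \emph{in each residue class of positions}. This leads to the following notion.

\begin{definition}
Let $m,N,v\ge1$ and $c\ge2$. An \emph{$(m,N,c,v)$-Perfect Multi-factor} (PMF) is a set of $c^v/N$ $c$-ary cycles of period $mN$ such that for every $c$-ary $v$-tuple $t$ and every $j\in\mathbb Z_m$, the tuple $t$ occurs in one of the cycles at a position congruent to $j$ modulo $m$.
\end{definition}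

Each cycle has $N$ positions in each class modulo $m$, so again each occurrence is unique. For $m=1$ a PMF is a PF. We call $m$ the length of the \emph{clock}.

\begin{theorem}\label{thm:PMF}
Let $m,N,v\ge1$ and $c\ge2$. An $(m,N,c,v)$-Perfect Multi-factor exists if and only if $N\mid c^v$ and either $mN>v$, or $N=1$ and $m=v$.
\end{theorem}

\begin{proof}[Proof of necessity]
The number $c^v/N$ of cycles is an integer. Suppose $mN\le v$. A cycle in which $0^v$ occurs is then constant, so $0^v$ occurs in it at all $N$ positions congruent to $0$ modulo $m$, and uniqueness gives $N=1$. If moreover $m<v$, every tuple $t$ that occurs has $t_0=t_m$, so some tuple does not occur. Hence $m=v$.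
\end{proof}

For $m=1$, Theorem~\ref{thm:PMF} says that an $(n,c,v)$-PF exists if and only if $n\mid c^v$ and either $n>v$ or $n=v=1$. Since $n\mid c^v$ implies $n\le c^v$, this contains Theorem~\ref{thm:PF} and the necessary conditions above. It remains to prove sufficiency in Theorem~\ref{thm:PMF}.

Section~\ref{sec:example} constructs a $(6,6,3)$-PF by hand. Section~\ref{sec:shift} sets up the product with a clock. Section~\ref{sec:long} treats long clocks, $m\ge v$, where every $N\mid c^v$ can be reached directly. Section~\ref{sec:short} treats short clocks, $m<v$: there one factor $\mathbb F_p$ of the alphabet is spent to absorb the full power of $p$ in $mN$ into the clock. Section~\ref{sec:proof} assembles the pieces.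

\section{A $(6,6,3)$-Perfect Factor by hand}\label{sec:example}

The hard parameters are those for which every prime power $p^E\,\|\,n$ is at most $v$. Since $n>v$, such an $n$ has two prime divisors; so $n\ge6$, and $n=6$ needs $v\ge3$ and $6\mid c$. We build a $(6,6,3)$-PF over the alphabet $\mathbb F_3\times\mathbb F_2$.

\emph{Top rows.} For a sequence $a:\mathbb Z\to\mathbb F_3$ put $s_i=a_i+a_{i+1}+a_{i+2}$, and impose
\[
s_i+s_{i+1}=2,\qquad\text{that is,}\qquad a_{i+3}+2a_{i+2}+2a_{i+1}+a_i=2\qquad(i\in\mathbb Z).
\]
Three consecutive terms determine a solution in both directions, and a shift of a solution is a solution. So the solutions form cycles in which every ternary triple occurs exactly once. Note that $a_{i+3}-a_i=s_{i+1}-s_i$. If $s_0=1$, then $s$ is constant and $a$ has period $3$. Otherwise $s$ alternates between $0$ and $2$, the differences $a_{i+3}-a_i$ alternate between $2$ and $1$, and $a_{i+6}-a_i=2+1=0$. The cycles are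
\[
(0\,0\,1),\ (1\,1\,2),\ (2\,2\,0),\qquad (0\,0\,0\,2\,1\,2),\ (1\,1\,1\,0\,2\,0),\ (2\,2\,2\,1\,0\,1).
\]
Their lengths are unequal, but each length divides $6$ and is divisible by $3$. The nonzero right-hand side is essential: with right-hand side $0$, the zero sequence would be a cycle of length $1$.

\emph{Bottom rows.} Under a top cycle of length $6$ we place, one after another, the eight binary words $(x_0\,x_1\,x_2\,x_0\,x_1\,x_2)$. At each of the six positions every binary triple occurs in exactly one word. A top cycle of length $3$ must be written twice, and the bottom rows must supply the missing factor $2$. We use the four words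
\[
(0\ x_1\,x_2\ 1\ x_1\,x_2),\qquad x_1,x_2\in\mathbb F_2 .
\]
At the two positions congruent to $0$, $1$, $2$ modulo $3$ one reads $(\ast,x_1,x_2)$, $(x_1,x_2,\ast)$, $(x_2,\ast,x_1)$ respectively, where $\ast$ takes both values. So every binary triple occurs once in each class modulo $3$: these words form a $(3,2,2,3)$-PMF.

\emph{The result.} We obtain $3\cdot8+3\cdot4=36=6^3/6$ cycles of period $6$, for instance
\[
\begin{pmatrix}0&0&0&2&1&2\\ 1&0&1&1&0&1\end{pmatrix},\qquad
\begin{pmatrix}0&0&1&0&0&1\\ 0&1&0&1&1&0\end{pmatrix}.
\]
Given a triple of columns, its top row picks out a top cycle and the position modulo the length of that cycle; its bottom row then occurs under that cycle at such a position. Hence every triple occurs, and we have a $(6,6,3)$-PF.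

The general proof has the same three parts: an affine recurrence over $\mathbb F_p$ that forces the power of $p$ into all cycle lengths, a product in which the bottom rows depend on the top cycle, and a supply of bottom rows once the top cycles have length at least $v$.

\section{Shift permutations}\label{sec:shift}

The top rows above do not form a Perfect Factor, since their lengths differ. We need a language that allows this and that records the clock. Throughout, $v\ge1$ is fixed.

\begin{definition}
Let $A$ be a finite nonempty set and $m\ge1$. An \emph{$m$-shift permutation on $A$} is a permutation $F$ of $\mathbb Z_m\times A^v$ of the form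
\[
F\bigl(i,(x_0,\dots,x_{v-1})\bigr)=\bigl(i+1,(x_1,\dots,x_{v-1},\phi(i,x))\bigr)
\]
for some function $\phi:\mathbb Z_m\times A^v\to A$.
\end{definition}

All orbit sizes are multiples of $m$, because the first component advances by $1$. Only the size of $A$ matters, and it is convenient to allow $|A|=1$.

\begin{lemma}\label{lem:dictionary}
Let $|A|=c\geq2$. An $m$-shift permutation on $A$ with all orbits of size $mN$ yields an $(m,N,c,v)$-PMF. An $(n,c,v)$-PF yields a $1$-shift permutation on $A$ with all orbits of size $n$.
\end{lemma}

\begin{proof}
There are $mc^v/(mN)=c^v/N$ orbits. In each orbit choose a point $(0,x)$, write $F^j(0,x)=(j,x^{(j)})$, and let $a_j$ be the first symbol of $x^{(j)}$ for $0\le j<mN$. By the shift form of $F$, the $v$-tuple of this cycle at position $j$ is $x^{(j)}$. Different orbits give different cycles, since their tuples at position $0$ differ, and every point $(j,t)$ lies on some orbit. For the second statement, send the tuple at position $i$ of a cycle to the tuple at position $i+1$. As every tuple occurs exactly once, this is a permutation of $A^v$ of shift form whose orbits correspond to the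 cycles.
\end{proof}

Shift permutations will mostly be constructed from families of bi-infinite sequences. For $a:\mathbb Z\to A$ let $(\sigma a)_i=a_{i+1}$, and let $W_i(a)=(a_i,\dots,a_{i+v-1})$ be the \emph{window} at $i$.

\begin{lemma}\label{lem:sequences}
Let $\mathcal S$ be a set of sequences $\mathbb Z\to A$ such that $\sigma^m\mathcal S=\mathcal S$ and $W_i:\mathcal S\to A^v$ is bijective for every $i\in\mathbb Z$. Then
\[
F(i\bmod m,W_i(a))=(i+1\bmod m,W_{i+1}(a))
\]
defines an $m$-shift permutation on $A$. The orbit of $(i\bmod m,W_i(a))$ has size $mk$, where $k$ is the least positive integer with $\sigma^{mk}a=a$.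
\end{lemma}

\begin{proof}
Let $a,a'\in\mathcal S$ and $i'=i+km$ with $k\in\mathbb Z$. Then $\sigma^{km}a'\in\mathcal S$ and $W_{i'+j}(a')=W_{i+j}(\sigma^{km}a')$ for all $j$. By injectivity of the windows, each of the equations $W_i(a)=W_{i'}(a')$ and $W_{i+1}(a)=W_{i'+1}(a')$ is equivalent to $a=\sigma^{km}a'$. So the two equations are equivalent, which says that $F$ is well defined and injective. It is defined everywhere because $W_i$ is onto, and it has shift form. Finally $F^{mk}$ sends $(i,W_i(a))$ to $(i,W_i(\sigma^{mk}a))$, and this is the same point exactly when $\sigma^{mk}a=a$.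
\end{proof}

The next lemma is the product with a clock. Each orbit of the first permutation serves as the clock for a permutation on the second alphabet, and different orbits may use different permutations.

\begin{lemma}[Skew product]\label{lem:skew}
Let $F$ be an $m$-shift permutation on $A$ with orbits $O_1,\dots,O_s$ of sizes $m_1,\dots,m_s$. For each $j$ let $G_j$ be an $m_j$-shift permutation on $B$ with all orbits of size $n$. Then there is an $m$-shift permutation on $A\times B$ with all orbits of size $n$.
\end{lemma}

\begin{proof}
Identify $\mathbb Z_m\times(A\times B)^v$ with $(\mathbb Z_m\times A^v)\times B^v$. Fix $o_j\in O_j$ and give $F^k(o_j)$ the label $k\in\mathbb Z_{m_j}$. For $\xi\in O_j$ with label $k$ and $x\in B^v$ put $T(\xi,x)=(F(\xi),x')$, where $G_j(k,x)=(k+1,x')$. Both rows are shifted and receive a new last symbol, and the $\mathbb Z_m$-component advances by $1$, so $T$ has shift form. The sets $O_j\times B^v$ are invariant, and the labeling identifies $T$ on $O_j\times B^v$ with $G_j$ on $\mathbb Z_{m_j}\times B^v$. Hence $T$ is a permutation with all orbits of size $n$.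
\end{proof}

A shift permutation can also be run against a longer clock that it partly ignores.

\begin{lemma}[Lifting]\label{lem:lift}
Let $m_0\mid m$, and let $F_0$ be an $m_0$-shift permutation on $A$ with all orbits of size $\ell$. Then there is an $m$-shift permutation on $A$ with all orbits of size $\operatorname{lcm}(m,\ell)$.
\end{lemma}

\begin{proof}
For $i\in\mathbb Z_m$ put $F(i,x)=(i+1,x')$, where $F_0(i\bmod m_0,x)=(i+1\bmod m_0,x')$. For fixed $i$ the map $x\mapsto x'$ is injective, so $F$ is a permutation, and it has shift form. The power $F^k$ fixes $(i,x)$ if and only if $m\mid k$ and $F_0^k$ fixes $(i\bmod m_0,x)$, that is, if and only if $m\mid k$ and $\ell\mid k$.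
\end{proof}

\section{Long clocks: window matrices and odometers}\label{sec:long}

The goal of this section is Proposition~\ref{prop:long}: when $m\ge v$, orbits of size $mN$ can be achieved for every $N\mid b^v$ on an alphabet of size $b$. For $N=1$ we need $b^v$ words of length $m$ on which each of the $m$ cyclic windows is a bijection. When $v\mid m$ one can repeat a block of length $v$, as in Section~\ref{sec:example}. In general we use a linear code over $\mathbb Z/b$, and to handle all $b$ at once we construct its generator matrix over $\mathbb Z$.

\begin{lemma}\label{lem:matrix}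
For $m\ge1$ and $0\le r\le m$ there is an integer $r\times m$ matrix in which every $r$ cyclically consecutive columns have determinant $\pm1$.
\end{lemma}

\begin{proof}
Call such a matrix an \emph{$(r,m)$-window matrix}. We use induction on $m$, following the Euclidean algorithm. For $r=0$ there is nothing to prove, and for $r=m$ the identity matrix works.

\emph{Case $0<r\le m/2$.} Then $r\le m-r<m$, so there is an $(r,m-r)$-window matrix with columns $g_0,\dots,g_{m-r-1}$. Append $g_0,\dots,g_{r-1}$. The $m$ columns are now $g_0,\dots,g_{m-1}$ with indices read modulo $m-r$. A window that starts at $i\le m-r$ does not wrap around in the new matrix and is a cyclic window of the old one. The window that starts at $m-r+j$ with $0<j<r$ is $g_j,\dots,g_{r-1},g_0,\dots,g_{j-1}$, a rearrangement of the first window.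

\emph{Case $m/2<r<m$.} By the previous case there is an $(m-r,m)$-window matrix. Its first $m-r$ columns form a matrix with integer inverse of determinant $\pm1$; multiplying by this inverse on the left, we may assume that the matrix is $U=[\,I\,|\,X\,]$ with $X$ of size $(m-r)\times r$. Let $U'=[\,-X^T\,|\,I\,]$, of size $r\times m$. Let $J$ be a set of $m-r$ columns, with part $J_1$ among the first $m-r$ columns and part $J_2$ among the last $r$, and let $\bar J_1,\bar J_2$ be the complements within these two blocks. In $U_J$ the columns in $J_1$ are unit vectors. Expanding along them deletes the rows in $J_1$, so $\det U_J=\pm\det X_{\bar J_1,J_2}$ (rows $\bar J_1$, columns $J_2$). The complement of $J$ is $J^c=\bar J_1\cup\bar J_2$, and in $U'_{J^c}$ the columns in $\bar J_2$ are unit vectors; expanding along them gives $\det U'_{J^c}=\pm\det(X^T)_{J_2,\bar J_1}$. Thus $\det U'_{J^c}=\pm\det U_J$. The complement of a cyclic window of length $r$ is a cyclic window of length $m-r$, so $U'$ is an $(r,m)$-window matrix.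
\end{proof}

For example, the second case turns $(1\ 1\ 1)$ into a $(2,3)$-window matrix, and the first case extends it to a $(2,5)$-window matrix:
\[
\begin{pmatrix}-1&1&0\\-1&0&1\end{pmatrix},\qquad
\begin{pmatrix}-1&1&0&-1&1\\-1&0&1&-1&0\end{pmatrix}.
\]

For $N>1$ we concatenate $N$ codewords to form one cycle, following a permutation $\omega$ of the code with all cycles of length $N$. The difficulty is a window that straddles two words: it sees the tail of one word and the head of the next. For $m=v=3$ and $b=2$, the permutation $(x_0,x_1,x_2)\mapsto(x_1,x_0,x_2+1)$ has all cycles of length $2$, but the window at position $1$ reads $(x_1,x_2,x_1)$ and has lost $x_0$. What we want is that the head of the next word determines the head of the current one, whatever the length of the head. Call a map $\omega:B^v\to B^v$ \emph{triangular} if for each $k\le v$ the first $k$ coordinates of $\omega(x)$ are a bijective function $\omega_k$ of the first $k$ coordinates of $x$. An odometer, in which a wheel advances only when all earlier wheels are in a prescribed state, has this property.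

\begin{lemma}\label{lem:odometer}
Let $B=\mathbb Z/b$ with $b\ge1$, and let $N\mid b^v$. There is a triangular permutation $\omega$ of $B^v$ with all cycles of length $N$.
\end{lemma}

\begin{proof}
Write $N=d_0d_1\cdots d_{v-1}$ with every $d_k\mid b$. This is possible: if $p^\beta\,\|\,b$ and $p^e\,\|\,N$, then $e\le\beta v$, so $e$ is a sum of $v$ integers in $[0,\beta]$. Let $\tau_k(\xi)=\xi+b/d_k$. The cycles of $\tau_k$ on $B$ are the cosets of the subgroup of order $d_k$, and $R_k=\{0,1,\dots,b/d_k-1\}$ contains exactly one element of each. Call a point of $B^k$ \emph{marked} if its $j$-th coordinate lies in $R_j$ for all $j<k$; the single point of $B^0$ is marked. Let $\omega_0$ be the identity of $B^0$ and define, for $x'\in B^k$ and $\xi\in B$,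
\[
\omega_{k+1}(x',\xi)=\begin{cases}(\omega_k(x'),\tau_k(\xi))&\text{if $x'$ is marked},\\ (\omega_k(x'),\xi)&\text{otherwise.}\end{cases}
\]
If $\omega_k$ is a permutation then so is $\omega_{k+1}$, so $\omega=\omega_v$ is triangular.

We show by induction on $k$ that every cycle of $\omega_k$ has length $\ell_k=d_0\cdots d_{k-1}$ and contains exactly one marked point. This holds for $k=0$. Assume it for $k$. While $x'$ runs once through its cycle, it is marked exactly once, so $\omega_{k+1}^{\ell_k}(x',\xi)=(x',\tau_k(\xi))$. The length of the cycle of $(x',\xi)$ is a multiple of $\ell_k$, hence equals $\ell_kd_k$. Let $x^*$ be the marked point on the cycle of $x'$. The points of the cycle of $(x',\xi)$ that lie over $x^*$ are $(x^*,\eta)$ with $\eta$ running through one cycle of $\tau_k$, and exactly one such $\eta$ lies in $R_k$.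
\end{proof}

\begin{proposition}\label{prop:long}
Let $m\ge v$, $b\ge1$ and $N\mid b^v$. Then there is an $m$-shift permutation on a set of size $b$ with all orbits of size $mN$.
\end{proposition}

\begin{proof}
Let $B=\mathbb Z/b$, let $U$ be a $(v,m)$-window matrix reduced modulo $b$, and let $C=\{xU:x\in B^v\}\subseteq B^m$. For $0\le i<m$ let $\pi_i:C\to B^v$ be the cyclic window $a\mapsto(a_i,\dots,a_{i+v-1})$, indices modulo $m$. The map $x\mapsto\pi_i(xU)$ is multiplication by a matrix of determinant $\pm1$, hence is bijective; so $|C|=b^v$ and every $\pi_i$ is bijective. Take $\omega$ from Lemma~\ref{lem:odometer} and let $\hat\omega=\pi_0^{-1}\omega\pi_0$, a permutation of $C$ with all cycles of length $N$. For $a\in C$ let $\tilde a:\mathbb Z\to B$ be the concatenation of the words $\hat\omega^k(a)$: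
\[
\tilde a_{km+i}=(\hat\omega^k(a))_i\qquad(k\in\mathbb Z,\ 0\le i<m).
\]
The map $a\mapsto\tilde a$ is a bijection from $C$ onto $\mathcal S=\{\tilde a:a\in C\}$, and $\sigma^m\tilde a$ is the sequence attached to $\hat\omega(a)$. Hence $\sigma^m\mathcal S=\mathcal S$, and it suffices to show that $W_i$ is bijective on $\mathcal S$ for $0\le i<m$.

If $i+v\le m$, then $W_i(\tilde a)=\pi_i(a)$. Otherwise let $l=i+v-m$, so that $0<l<v\le m$. Then $W_i(\tilde a)$ consists of $a_i,\dots,a_{m-1}$ followed by the first $l$ symbols of $\hat\omega(a)$. These are the first $l$ coordinates of $\omega(\pi_0(a))$, namely $\omega_l(a_0,\dots,a_{l-1})$. Since $\pi_i(a)=(a_i,\dots,a_{m-1},a_0,\dots,a_{l-1})$ and $\omega_l$ is bijective, $W_i(\tilde a)$ is a bijective function of $\pi_i(a)$.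

Lemma~\ref{lem:sequences} applies, and $\sigma^{mk}\tilde a=\tilde a$ if and only if $\hat\omega^k(a)=a$, that is, $N\mid k$.
\end{proof}

The hypothesis $m\ge v$ provides the matrix $U$ and ensures that a window meets at most two words. It cannot be dropped: for $m<v$, $N=1$ and $b\ge2$ the conclusion contradicts the necessity part of Theorem~\ref{thm:PMF}.

\section{Short clocks: affine recurrences over $\mathbb F_p$}\label{sec:short}

Now let $m<v<n$ with $m\mid n$, where $n$ is the orbit size we finally want. As with the top rows of Section~\ref{sec:example}, we aim for less: an $m$-shift permutation on $\mathbb F_p$ whose orbit sizes divide $n$ and contain the full power of $p$ in $n$.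

\subsection*{Regular operators}
Fix a prime $p$ and $m\ge1$, and put $y=\sigma^m$. We consider linear operators on the space of sequences $\mathbb Z\to\mathbb F_p$ of the form
\[
L=\sum_{j=0}^kc_j\sigma^j,\qquad (La)_i=\sum_{j=0}^kc_j(i)\,a_{i+j},
\]
where the coefficients $c_j:\mathbb Z\to\mathbb F_p$ are $m$-periodic. We call $L$ \emph{regular of order $k$} if $c_0(i)\ne0$ and $c_k(i)\ne0$ for all $i$. Three facts are used constantly.
\begin{enumerate}
\item[(a)] $L$ commutes with $y$, because the coefficients are $m$-periodic. Hence $L$ commutes with $g(y)$ for every $g\in\mathbb F_p[Y]$ and maps $m$-periodic sequences to $m$-periodic sequences.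
\item[(b)] If $L,L'$ are regular of orders $k,k'$, then $LL'$ is regular of order $k+k'$. Indeed $(LL'a)_i=\sum_{j,j'}c_j(i)c'_{j'}(i+j)a_{i+j+j'}$, with extreme coefficients $c_0(i)c'_0(i)$ and $c_k(i)c'_{k'}(i+k)$.
\item[(c)] If $L$ is regular of order $k$, then for all $w$, $i$ and $x\in\mathbb F_p^k$ the equation $La=w$ has exactly one solution with $(a_i,\dots,a_{i+k-1})=x$: solve forward using $c_k\neq0$ and backward using $c_0\ne0$.
\end{enumerate}

\begin{lemma}\label{lem:affine}
Let $L$ be regular of order $v$, let $w$ be $m$-periodic, and let $K$ be a positive multiple of $p$. Suppose that every solution of $La=w$ satisfies $y^Ka=a$ and $y^{K/p}a\ne a$. Then there is an $m$-shift permutation on $\mathbb F_p$ all of whose orbit sizes divide $mK$ and are divisible by the largest power of $p$ dividing $mK$.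
\end{lemma}

\begin{proof}
Let $\mathcal S=\{a:La=w\}$. By (a) and $y^{\pm1}w=w$ we have $\sigma^m\mathcal S=\mathcal S$, and by (c) all windows are bijective on $\mathcal S$. By Lemma~\ref{lem:sequences} the orbit sizes are $mk$, where $k\mathbb Z$ is the group of integers $\kappa$ with $y^\kappa a=a$. Then $k\mid K$ and $k\nmid K/p$, so $k$ and $K$ are divisible by the same power of $p$.
\end{proof}

To see what $L$ should be, let $m=1$ and $L=H(\sigma)$ with $H$ monic of degree $v$, and let $w$ be a nonzero constant. A solution satisfies $(\sigma-1)H(\sigma)a=0$ and $H(\sigma)a\ne0$. The first relation gives $\sigma^na=a$ if $(Y-1)H$ divides $Y^n-1$. The second excludes $\sigma^{n/p}a=a$ if $H$ already contains $Y-1$ as often as $Y^{n/p}-1$ does. In Section~\ref{sec:example} we had $H=(Y-1)^2(Y+1)$ over $\mathbb F_3$. For general $m$ we replace $\sigma$ by $y$, and two problems arise. The order of $H(y)$ is a multiple of $m$, so a filler of order $r<m$ is needed that does not disturb the periods. And $H$ must exist in the required degree.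

\subsection*{The filler}
We want a regular operator of order $r$ whose kernel consists of $m$-periodic sequences. Constant coefficients do not suffice. On the kernel of $g(\sigma)$, with $g$ monic and $g(0)\neq0$, the shift acts as the companion matrix of $g$, whose minimal polynomial is $g$; so we would need $g\mid Y^m-1$. For $p=2$, $m=5$, $r=2$ there is no such $g$: the cofactor $Y^4+Y^3+Y^2+Y+1$ of $Y-1$ has no root in $\mathbb F_2$ and is not $(Y^2+Y+1)^2$, so it is irreducible. This is why periodic coefficients are allowed.

\begin{lemma}\label{lem:filler}
For $0\le r\le m$ there is a regular operator $L_r$ of order $r$ whose kernel consists of $m$-periodic sequences and has dimension $r$.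
\end{lemma}

\begin{proof}
Take $L_0=1$. For $r\ge1$ let $V$ be the space of $m$-periodic extensions of the vectors in the row space over $\mathbb F_p$ of an $(r,m)$-window matrix (Lemma~\ref{lem:matrix}). For every $i$ the map $a\mapsto(a_i,\dots,a_{i+r-1})$ is a linear bijection $V\to\mathbb F_p^r$. Hence $a_{i+r}=\sum_{j<r}c_j(i)a_{i+j}$ on $V$ for unique $c_j(i)$, and uniqueness makes the $c_j$ $m$-periodic. Let $a\in V$ have $(a_i,\dots,a_{i+r-1})=(1,0,\dots,0)$. Then $(a_{i+1},\dots,a_{i+r})=(0,\dots,0,c_0(i))$, and this is not zero since $a\ne0$; so $c_0(i)\neq0$. Thus $L_r=\sigma^r-\sum_{j<r}c_j\sigma^j$ is regular of order $r$. By (c) its kernel has $p^r=|V|$ elements, and it contains $V$, so it equals $V$.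
\end{proof}

\subsection*{Divisors of $Y^N-1$ of prescribed degree}
Recall that $Y^K-1=\prod_{d\mid K}\Phi_d$, where the cyclotomic polynomial $\Phi_d$ is monic with integer coefficients and has degree $\varphi(d)$, and $\Phi_1=Y-1$; in particular $\sum_{d\mid K}\varphi(d)=K$. Over $\mathbb F_p$ we have $(Y^K-1)^{P}=Y^{KP}-1$ for every power $P$ of $p$, and $Y^K-1$ is squarefree when $p\nmid K$, being coprime to its derivative $KY^{K-1}$.

\begin{lemma}\label{lem:degrees}
Let $N>1$, let $p$ be the largest prime divisor of $N$, and write $N=PN'$ with $P$ a power of $p$ and $p\nmid N'$. Put $Q=P/p$. For every integer $s$ with $Q\le s\le N-1$ there is a monic $H\in\mathbb F_p[Y]$ of degree $s$ dividing $Y^N-1$ in which $Y-1$ has multiplicity $t$ with $Q\le t\le P-1$.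
\end{lemma}

\begin{proof}
We have $Y^N-1=\prod_{d\mid N'}\Phi_d^P$. As $Y^{N'}-1$ is squarefree, the irreducible factors of the $\Phi_d$ with $d\mid N'$, $d>1$, are distinct and different from $Y-1$. So we may choose $t\in[Q,P-1]$ and, independently, a multiplicity in $[0,P]$ for each of these factors. We must show that $\deg H-Q$ takes all values in $[0,N-1-Q]$.

The choice of $t$ alone gives the values $\{0,\dots,P-1-Q\}$. Process the divisors $d>1$ of $N'$ in increasing order, and for each $d$ offer the irreducible factors of $\Phi_d$ one at a time, each $P$ times. If the set of values attained so far is $\{0,\dots,\mu\}$ and the factor offered has degree $\delta\le\mu+1$, the set becomes $\{0,\dots,\mu+\delta\}$. We check that $\delta\le\mu+1$ always holds. While $d$ is processed, all divisors $d'$ of $d$ with $1<d'<d$ are done, and $\sum\varphi(d')=d-\varphi(d)-1$ over these $d'$. Using $P-Q\ge p-1$ and $P\ge p$,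
\[
\mu+1\ \ge\ (P-Q)+P\,(d-\varphi(d)-1)\ \ge\ (p-1)+p\,(d-\varphi(d)-1)\ =\ p\,(d-\varphi(d))-1 .
\]
Let $\rho$ be a prime divisor of $d$. The $d/\rho$ multiples of $\rho$ in $[1,d]$ are not coprime to $d$, so $d-\varphi(d)\ge d/\rho$. Also $p\ge\rho+1$, since $p$ is the largest prime divisor of $N$ and $p\nmid d$. Therefore $\mu+1\ge d+d/\rho-1\ge d\ge\varphi(d)\ge\delta$. At the end $\mu=(P-1-Q)+P(N'-1)=N-1-Q$.
\end{proof}

The lemma fails for a prime that is not the largest. For $N=6$ and $p=2$ we would need $t=1$, and $Y^6-1=(Y-1)^2(Y^2+Y+1)^2$ leaves only the degrees $1,3,5$. For this reason the primes are removed in decreasing order.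

\subsection*{Absorbing one prime}
Two small cases show the two regimes of the next proposition. Both are over $\mathbb F_2$ with $m=3$; $\mathbf 1$ denotes the constant sequence $1$.

Let $n=6$ and $v=5$. Take $L=(\sigma^2+\sigma+1)(y-1)$ and $La=\mathbf 1$. Then $\beta=(y-1)a$ satisfies $\beta_i+\beta_{i+1}+\beta_{i+2}=1$, so $\beta$ is $3$-periodic and nonzero. Hence $ya\ne a$, while $(y^2-1)a=(y-1)\beta=0$. All orbits have size $6$.

Let $n=12$ and $v=4$. To exclude $y^2a=a$ as above we would need the factor $(y-1)^2$, whose order $6$ exceeds $v$. A cheaper factor does the same work. Take $L=(\sigma-1)(y-1)$, of order $4$, and $La=\mathbf 1$. Then $\alpha=(y-1)a$ alternates between $0$ and $1$, and since $m=3$ is odd, $(y-1)\alpha=\mathbf 1$. So $(y^2-1)a=(y-1)^2a=\mathbf 1\ne0$ and $(y^4-1)a=(y-1)^2\mathbf 1=0$. All orbits have size $12$.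

\begin{proposition}\label{prop:short}
Let $m\mid n$ and $m<v<n$. Let $p$ be the largest prime divisor of $n/m$, let $p^E\,\|\,n$, and assume $p^{E-1}\le v$. Then there is an $m$-shift permutation on $\mathbb F_p$ all of whose orbit sizes divide $n$ and are divisible by $m$ and by $p^E$.
\end{proposition}

\begin{proof}
Divisibility by $m$ is automatic. Write $N=n/m=PN'$ and $m=p^fm'$ with $p\nmid N'm'$ and $P=p^{E-f}\ge p$, and put $Q=P/p$.

\emph{Case A: $v\ge mQ$.} Write $v=ms+r$ with $0\le r<m$. From $mQ\le v<mN$ we get $Q\le s\le N-1$. Take $H$ and $t$ from Lemma~\ref{lem:degrees}. Since $H$ is monic and $H(0)\ne0$, the operator $H(y)$ is regular of order $ms$, and $L=L_rH(y)$ is regular of order $v$ by (b). The $m$-periodic sequences form a space of dimension $m>r=\dim\ker L_r$, so there is an $m$-periodic $\beta_0\notin\ker L_r$. Put $w=L_r\beta_0$; it is nonzero and $m$-periodic. We verify the hypotheses of Lemma~\ref{lem:affine} with $K=N$.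

Let $La=w$ and $\beta=H(y)a$. Then $L_r\beta=w\ne0$, so $\beta\ne0$, and $\beta\in\beta_0+\ker L_r$ is $m$-periodic. Hence $(y-1)H(y)a=0$. Since $t+1\le P$, the polynomial $(Y-1)H$ divides $Y^N-1$, and so $y^Na=a$.

Suppose $y^{N/p}a=a$. Let $D=\gcd\bigl(Y^{N/p}-1,(Y-1)H\bigr)$. It is an $\mathbb F_p[Y]$-combination of two polynomials that annihilate $a$, so $D(y)a=0$. As $Y^{N/p}-1=(Y^{N'}-1)^Q$, the multiplicity of $Y-1$ in $D$ is at most $Q\le t$. Together with $D\mid(Y-1)H$ this gives $D\mid H$, hence $\beta=H(y)a=0$, a contradiction.

By Lemma~\ref{lem:affine}, the orbit sizes divide $mN=n$ and are divisible by $p^E$.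

\emph{Case B: $v<mQ$.} From $m<v<mQ$ we get $Q>1$, so $Q\ge2$ and $P-Q=(p-1)Q\ge2$. The factor $(y-1)^Q$ is too expensive, and we replace some of its $Q$ factors by $z-1$, where $z=\sigma^{p^f}$. This choice of $z$ is made because $y=z^{m'}$ with $m'$ prime to $p$:
\begin{equation}\label{eq:Z}
y-1=Z\,(z-1),\qquad Z=1+z+\dots+z^{m'-1},\qquad Z\mathbf 1=m'\mathbf 1\ne0 .
\end{equation}
(With $\sigma$ in place of $z$ the last sum would be $m\mathbf 1$, which vanishes when $p\mid m$.) We keep as many factors $y-1$ as possible, so that the remainder is small enough for the filler. Let $h$ be the largest integer in $[0,Q]$ with $hm+(Q-h)p^f\le v$. It exists because $Qp^f=p^{E-1}\le v$, the only use of this hypothesis, and $h<Q$ because $v<mQ$. Put $j=Q-h\ge1$ and $r=v-hm-jp^f\ge0$. By maximality $(h+1)m+(j-1)p^f>v$, that is, $r<m-p^f<m$. Let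
\[
L=(z-1)^j\,L_r\,(y-1)^h ,
\]
which is regular of order $jp^f+r+hm=v$, and let $w=\mathbf 1$. We verify the hypotheses of Lemma~\ref{lem:affine} with $K=P$.

Let $La=\mathbf 1$, and put $\alpha=(y-1)^ha$ and $\gamma=L_r\alpha$, so that $(z-1)^j\gamma=\mathbf 1$. By \eqref{eq:Z},
\[
(y-1)^j\gamma=Z^j(z-1)^j\gamma=(m')^{j}\mathbf 1\ne0,\qquad (y-1)^{j+1}\gamma=0 .
\]
By (a), the second relation reads $L_r(y-1)^{j+1}\alpha=0$. So $(y-1)^{j+1}\alpha$ lies in $\ker L_r$ and is $m$-periodic, which gives $0=(y-1)^{j+2}\alpha=(y-1)^{Q+2}a$. Since $Q+2\le P$, we obtain $(y^P-1)a=(y-1)^Pa=0$.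

Suppose $y^Qa=a$. As $Q$ is a power of $p$, this says $0=(y-1)^Qa=(y-1)^j\alpha$. Applying $L_r$ gives $(y-1)^j\gamma=0$, a contradiction.

By Lemma~\ref{lem:affine}, the orbit sizes divide $mP$, which divides $n$, and are divisible by $p^fP=p^E$.
\end{proof}

\begin{remark}
The bound $p^{E-1}\le v$ marks the reach of the method. Let $m=1$, $L=H(\sigma)$ with $\deg H=v$ and $H(0)\neq0$, and let $w$ be constant. Every solution is annihilated by $g(\sigma)$, where $g=(Y-1)H$ has degree $v+1$. The roots of $g$ are nonzero elements of a finite field of characteristic $p$, so they are roots of $Y^e-1$ for some $e$ prime to $p$. If $p^{E-1}>v$, then $g$ divides $(Y^e-1)^{p^{E-1}}$, all least periods divide $ep^{E-1}$, and none is divisible by $p^E$. Large prime powers need another source, and this is where Theorem~\ref{thm:Paterson} enters.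
\end{remark}

\section{Proof of the main theorems}\label{sec:proof}

When all relevant prime powers are small, we apply Proposition~\ref{prop:short} repeatedly. Each application uses one factor $p$ of the alphabet size and removes $p$ from the ratio between $n$ and the clock length. As $n>v$, the clock is long at the latest when no prime is left.

\begin{proposition}\label{prop:small}
Let $m\mid n$, $n>v$, $b\ge1$ and $(n/m)\mid b^v$. Suppose that for every prime $p\mid n/m$ the power $p^E\,\|\,n$ satisfies $p^E\le v$. Then there is an $m$-shift permutation on a set of size $b$ with all orbits of size $n$.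
\end{proposition}

\begin{proof}
Fix $n$ and use induction on the number of distinct primes dividing $n/m$, for all $m$ and $b$ at once. If $m\ge v$, apply Proposition~\ref{prop:long} with $N=n/m$. This covers the case $n/m=1$, where $m=n>v$. Let $m<v$. Then $n/m>1$; let $p$ be its largest prime divisor and $p^E\,\|\,n$. From $p\mid b^v$ we get $b=pb'$. Proposition~\ref{prop:short} gives an $m$-shift permutation on $\mathbb F_p$ whose orbit sizes $m_j$ satisfy $m\mid m_j\mid n$ and $p^E\mid m_j$. Then $n/m_j$ divides $n/m$ and is prime to $p$. So it has fewer prime divisors, all of which satisfy the hypothesis, and from $(n/m_j)\mid p^v(b')^v$ we get $(n/m_j)\mid (b')^v$. By induction there is, for each $j$, an $m_j$-shift permutation on a set of size $b'$ with all orbits of size $n$. Lemma~\ref{lem:skew} gives the required permutation on a set of size $pb'=b$.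
\end{proof}

When some prime power $p^E\,\|\,n$ exceeds $v$, a single step makes the clock long, using the whole $p$-part of the alphabet. We recall Euler's theorem: a finite strongly connected directed graph (loops and multiple edges allowed) in which every vertex has equal in-degree and out-degree has a closed trail that uses every edge exactly once.

\begin{lemma}\label{lem:large}
Let $p$ be a prime, $q=p^\alpha$ with $\alpha\ge1$, and $m=p^fm'$ with $p\nmid m'$. Let $E$ be an integer with $f<E\le f+\alpha v$ and $p^E>v$. Then there is an $m$-shift permutation on a set $A$ of size $q$ with all orbits of size $M=m'p^E$.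
\end{lemma}

\begin{proof}
\emph{Case $E\le\alpha v$.} Here $p^E\mid q^v$ and $v<p^E\le q^v$, so Theorem~\ref{thm:Paterson} and Lemma~\ref{lem:dictionary} give a $1$-shift permutation on $A$ with all orbits of size $p^E$. Lemma~\ref{lem:lift} turns it into an $m$-shift permutation with all orbits of size $\operatorname{lcm}(m,p^E)=m'p^E$, since $E>f$.

\emph{Case $E>\alpha v$.} Now $p^E$ exceeds the number $q^v$ of tuples, and part of the clock must contribute to the length. Put $f_0=E-\alpha v$, so $0<f_0\le f$, and $m_0=m'p^{f_0}$, a divisor of $m$. Consider the directed graph with vertex set $\mathbb Z_{m_0}\times A^{v-1}$ that has, for each $(i,x)\in\mathbb Z_{m_0}\times A^v$, an edge from $(i,(x_0,\dots,x_{v-2}))$ to $(i+1,(x_1,\dots,x_{v-1}))$. Every vertex has in-degree and out-degree $q$. To go from $(i,u')$ to $(i',u)$, choose $\lambda\ge v$ with $\lambda\equiv i'-i\pmod{m_0}$ and append $\lambda$ symbols, the last $v-1$ of which spell $u$; so the graph is strongly connected. Take an Eulerian circuit and let $F_0$ send each edge to the next one. The next edge starts where $(i,x)$ ends, so it has the form $(i+1,(x_1,\dots,x_{v-1},\ast))$.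 Thus $F_0$ is an $m_0$-shift permutation on $A$ with a single orbit, of size $m_0q^v=m'p^{f_0+\alpha v}=M$. Lemma~\ref{lem:lift} gives an $m$-shift permutation with all orbits of size $\operatorname{lcm}(m,M)=M$, since $m\mid M$.
\end{proof}

For Perfect Factors $m=1$ and $f=0$, so only the first case of the lemma occurs.

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:PMF}]
Let $N\mid c^v$, and let $n=mN>v$ or $N=1$, $m=v$. By Lemma~\ref{lem:dictionary} it suffices to find an $m$-shift permutation on a set of size $c$ with all orbits of size $n$. If $m\ge v$, use Proposition~\ref{prop:long}. Let $m<v$; then $n>v$. If every prime $p\mid N$ has $p^E\le v$, where $p^E\,\|\,n$, use Proposition~\ref{prop:small} with $b=c$.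

Otherwise choose a prime $p\mid N$ with $p^E\,\|\,n$ and $p^E>v$. Write $m=p^fm'$ with $p\nmid m'$, and let $q=p^\alpha\,\|\,c$; here $\alpha\ge1$ because $p\mid c^v$. We have $p^{E-f}\,\|\,N$, so $p\mid N$ and $N\mid c^v$ give $0<E-f\le\alpha v$. Lemma~\ref{lem:large} gives an $m$-shift permutation on a set of size $q$ with all orbits of size $M=m'p^E=mp^{E-f}$. The number $N_1=N/p^{E-f}$ is prime to $p$ and divides $c^v$, hence divides $(c/q)^v$. Since $M\ge p^E>v$, Proposition~\ref{prop:long} gives an $M$-shift permutation on a set of size $c/q$ with all orbits of size $MN_1=mN$. By Lemma~\ref{lem:skew} there is an $m$-shift permutation on a set of size $q\cdot c/q=c$ with all orbits of size $n$.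
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:PF}]
Apply Theorem~\ref{thm:PMF} with $m=1$ and $N=n$: the hypotheses $n\mid c^v$ and $n>v$ give a $(1,n,c,v)$-PMF, which is an $(n,c,v)$-PF.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CPF}
\emph{Constructing $c$-ary Perfect Factors},
\texttt{https://typeset.io/pdf/\allowbreak constructing-c-ary-\allowbreak perfect-factors-\allowbreak 2q6g6xfviz.pdf}.

\bibitem{Paterson}
K.~G.~Paterson, \emph{Perfect factors in the de Bruijn graph}, Des. Codes Cryptogr. \textbf{5} (1995).

\end{thebibliography}
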